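# Thue inequalities for forms with few terms: clusters of solutions for $s<n<2s$, a uniform bound for $n\ge 2s$

## 1. Four theorems on $|F(x,y)|\le h$

Throughout, $F\in\mathbb Z[x,y]$ is an integral binary form, irreducible over $\mathbb Z$, of degree $n\ge 3$, with at most $s+1$ nonzero coefficients ($s\ge 1$). Its height $H$ is the maximum of the absolute values of its coefficients. The letter $h$ denotes a positive integer. A solution $(x,y)\in\mathbb Z^2$ of $|F(x,y)|\le h$ is primitive if $\gcd(x,y)=1$, and $(x,y)$ and $(-x,-y)$ are counted separately.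

**Theorem 1.** For $q\ge 3$ with $3\mid q$ let
$$F_q(x,y)=x^3-3(q^4+2q)\,xy^2+(2q^6+6q^3+3)\,y^3 .$$
Then $F_q$ is irreducible with $3$ nonzero coefficients (so $s=2$, $n=3$). For each $0<\rho<1/6$ put $h=\lfloor H^{1-\frac23-\rho}\rfloor$, where $H$ is the height of $F_q$. The number of primitive solutions of $|F_q|\le h$ tends to infinity as $q\to\infty$.

**Theorem 2.** Let $s<n<2s$ (so $s\ge 2$) and $0<\rho<\frac{2s-n}{sn}$. There are irreducible $F$ of degree $n$ with at most $s+1$ nonzero coefficients and with arbitrarily many primitive solutions of $|F|\le h$, where $h=\lfloor H^{1-\frac sn-\rho}\rfloor$.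

**Theorem 3.** For all $s\ge1$ and $\rho>0$ there is $C(s,\rho)$ such that if $n\ge 2s$ and $h\le H^{1-\frac sn-\rho}$, then $|F(x,y)|\le h$ has at most $C(s,\rho)$ primitive solutions. The constant does not depend on $n$.

**Theorem 4.** For all $n>s\ge1$, $n\ge3$, and $\varepsilon>0$, the number of primitive solutions of $|F|\le h$ with $h=\lfloor H^{1-\frac sn+\varepsilon}\rfloor$ is unbounded over irreducible $F$ of degree $n$ with at most $s+1$ nonzero coefficients.

**Classification.** For given $(n,s)$, the assertion "for all $\rho>0$, if $h\le H^{1-\frac sn-\rho}$ then the number of primitive solutions of $|F|\le h$ is bounded by a function only of $s$ and $\rho$" holds if and only if $n\le s$ or $n\ge 2s$.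

## 2. The conjecture behind the theorems, and the trivial range $n\le s$

A Thue equation is an equation $F(x,y)=h$ with $F$ as above. Thue (1909) showed that each one has only finitely many integer solutions. The theorems concern how many there can be when $h$ is small compared with the height and $F$ has few terms. They answer the following conjecture, taken from the document "Bounds on the Number of Solutions to Thue Equations".

**Conjecture.** If $h\le H^{1-\frac sn-\rho}$, then the number of primitive solutions to $|F(x,y)|\le h$ is bounded by a function only of $s$ and $\rho$.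

The conjecture is false. Theorem 1 contradicts it with $s=2$ and $n=3$ fixed, so even a bound allowed to depend on $n$ as well would fail. Theorem 2 with $n=s+1$ contradicts it for every $s\ge2$. Theorem 3 says that it becomes true, uniformly in $n$, in the range $n\ge 2s$. Theorem 4 says that the exponent $1-\frac sn$ cannot be raised there. Nothing is claimed about whether the range of $\rho$ in Theorem 2 is optimal.

For small $s$ the classification reads as follows. If $s=1$, then $n\ge3>2s$ always, and the assertion holds. If $s=2$, it fails for $n=3$ and holds for $n\ge 4$. If $s=3$, it holds for $n=3$, fails for $n=4,5$, and holds for $n\ge6$.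

*The range $n\le s$.* Here $1-\frac sn-\rho<0$, and $1\le h\le H^{1-\frac sn-\rho}$ with $H\ge1$ forces $H=h=1$. There are finitely many forms of height $1$ and degree $n$ with $3\le n\le s$. Each has finitely many solutions of $F=1$ and of $F=-1$ by Thue's theorem, and an irreducible form of degree $\ge3$ vanishes at no integer point except $(0,0)$. So the assertion holds. Granting Theorems 2 and 3, this proves the classification: $n\le s$ was just treated, $n\ge2s$ is Theorem 3, and for $s<n<2s$ Theorem 2 gives a counterexample for small $\rho$.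

*Irreducibility of forms.* All our examples are monic in $x$, and we check Eisenstein's criterion for $F(x,1)$ at some prime. This suffices. If $F=GK$ with $G,K\in\mathbb Z[x,y]$, both factors are homogeneous. The coefficient of $x^n$ in $F$ is $1$, so $G$ and $K$ contain the pure power $x^{\deg G}$, respectively $x^{\deg K}$, with coefficient $\pm1$. Setting $y=1$ gives a factorization of $F(x,1)$ into factors of the same degrees, so one of them is the constant $\pm1$.

## 3. Two-term forms by hand

Let $s=1$, $F=ax^n+by^n$. Take two non-proportional points $(x_1,y_1),(x_2,y_2)$ with positive coordinates and values $f_1,f_2$ of $F$, $|f_j|\le h$. Eliminating $b$ gives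
$$a\,(x_1^ny_2^n-x_2^ny_1^n)=f_1y_2^n-f_2y_1^n .$$
Put $u=x_1y_2$ and $w=x_2y_1$. These are distinct positive integers, so
$$|u^n-w^n|=|u-w|\sum_i u^iw^{n-1-i}\ge \max(u,w)^{n-1}.$$
Hence, and by the same elimination of $a$,
$$|a|\le h\Big(\frac{y_2}{x_1^{n-1}}+\frac{y_1}{x_2^{n-1}}\Big),\qquad |b|\le h\Big(\frac{x_2}{y_1^{n-1}}+\frac{x_1}{y_2^{n-1}}\Big). \tag{3.1}$$
Suppose further that $x_j\le y_j$, and that $X\le x_j\le 2X$, $Y\le y_j\le 2Y$ with $X=\min x_j$, $Y=\min y_j$, so that $1\le X\le Y$. Then $1\le|b|\le 4hX/Y^{n-1}$ and $|a|\le 4hY/X^{n-1}$.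

If $H=|b|$, then $H\le 4h$. If $H=|a|$, then
$$H^{n-1}X^{(n-1)^2}\le (4h)^{n-1}Y^{n-1}\le (4h)^{n-1}\cdot 4hX ,$$
so $H^{n-1}\le(4h)^n$. Either way $H^{1-\frac1n}\le 4h$. So if $4h<H^{1-\frac1n}$, a box in which each coordinate varies by a factor of at most $2$ contains at most one solution with $0<x\le y$ and $\gcd(x,y)=1$.

This small computation shows where the exponent $1-\frac sn$ comes from, and it is the model for Theorem 3. Two things remain for general $s$: a replacement for (3.1) whose constant does not depend on $n$, and a way to bound the number of boxes.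

## 4. Points on the line $y=1$ reach $H^{1-\frac sn+\varepsilon}$: proof of Theorem 4

We first try to build forms with many small values in the most direct way. Fix an integer $k$ and put $v=x-ky$. We want $F$ to be small at many points with $v$ small.

The constraint is the number of terms. If $F=x^n+(\text{terms of }x\text{-degree}\le s-1)$, then $F$ has at most $s+1$ nonzero coefficients. Now
$$x^n=(v+ky)^n=\sum_j\binom nj k^{n-j}v^jy^{n-j},$$
and a form of $v$-degree at most $s-1$ also has $x$-degree at most $s-1$. So the coefficients of $v^jy^{n-j}$ with $j\ge s$ are forced to be $\binom njk^{n-j}$, and those with $j<s$ are free. The obvious choice is to remove the free terms, except for a term that guarantees irreducibility.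

We use twice the identity
$$\sum_{j\ge r+1}(-1)^j\binom nj=(-1)^{r+1}\binom{n-1}{r}\qquad(0\le r\le n-1). \tag{4.1}$$
It holds because $(-1)^j\binom nj=(-1)^j\binom{n-1}j-(-1)^{j-1}\binom{n-1}{j-1}$, so that $\sum_{j\le r}(-1)^j\binom nj=(-1)^r\binom{n-1}r$ by telescoping, while the full alternating sum is $0$.

**Proof of Theorem 4.** Let $4\mid k$, $k\ge4$, and
$$F=\sum_{j\ge s}\binom njk^{n-j}v^jy^{n-j}+2y^n,\qquad F-x^n=-\sum_{j<s}\binom njk^{n-j}v^jy^{n-j}+2y^n .$$
The difference $F-x^n$ has $x$-degree at most $s-1$, so $F$ has at most $s+1$ nonzero coefficients. It is $\equiv 2y^n \pmod 4$, so $F$ is Eisenstein at $2$.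

For the height, put $x=0$, $y=1$, so $v=-k$. By (4.1) with $r=s-1$, $F(0,1)=(-1)^s\binom{n-1}{s-1}k^n+2$. This is a coefficient of $F$, so $H\ge k^n-2\ge k^n/2$.

For $1\le v\le V$ the points $(k+v,1)$ are primitive and
$$0<F\le 2^nk^{n-s}V^n+2\le 2^{n+1}k^{n-s}V^n .$$
With $V=\lfloor k^{\varepsilon/2}\rfloor$ this is at most $2^{n+1}k^{n-s+n\varepsilon/2}$. For large $k$ that is smaller than $(k^n/2)^{1-\frac sn+\varepsilon}-1$, whose leading power is $k^{n-s+n\varepsilon}$. Since $H\ge k^n/2$, this last quantity is at most $H^{1-\frac sn+\varepsilon}-1\le h$. So there are at least $V$ primitive solutions, and $V\to\infty$. $\blacksquare$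

**Where this stops.** The same forms do not reach below $H^{1-\frac sn}$ at these points. At $(k+v,1)$ with $v\ge1$ all terms are positive and the term $j=s$ alone gives $F\ge k^{n-s}$. On the other hand, expanding $(x-ky)^j$ shows that every coefficient of $F$ has absolute value at most $\sum_j\binom nj2^jk^n+2\le 4^nk^n$. So $F\ge (H/4^n)^{1-\frac sn}$ there, which exceeds $H^{1-\frac sn-\rho}$ as soon as $H^\rho>4^{n-s}$. The obstacle is precisely the forced term $\binom nsk^{n-s}v^sy^{n-s}$.

## 5. Cubics without an $x^2y$ term: proof of Theorem 1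

Take $n=3$, $s=2$ and look at the obstacle by hand. In Section 4 the form was
$$v^3+3kv^2y+2y^3=x^3-3k^2xy^2+(2k^3+2)y^3,$$
with value $v^3+3kv^2+2$ at $(k+v,1)$, while $H=2k^3+2$. The value at $v=1$ is $3k+3$, just above $H^{1/3}$.

We have not used the free terms. The forms $v^3+3kv^2y+\beta vy^2+\gamma y^3$, with any integers $\beta,\gamma$, still have no $x^2y$ term. On the line $v=1$, with $y$ now allowed to vary, such a form equals
$$1+y\,(3k+\beta y+\gamma y^2).$$
We cannot remove $3k$, but we can choose $\beta,\gamma$ so that the bracket has a double zero at some integer $y=q$: the bracket becomes $\frac{3k}{q^2}(y-q)^2$. Integrality is achieved by $k=q^2$. At $y=q+w$ the value is then $1+3(q+w)w^2$, of order $q$ for bounded $w\neq0$, while the height turns out to be of order $k^3=q^6$, so $H^{1/3}$ has order $q^2$. A factor $q$ has been gained, and this leaves room for about $q^{1/2}$ values of $w$.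

**Step 1: the form in closed shape.** We check that the form just described is $F_q$. Put $v=x-q^2y$. Then $y-qv=(1+q^3)y-qx$, and
$$v^3+3y(y-qv)^2=x^3+(-3q^2+3q^2)x^2y+(3q^4-6q-6q^4)xy^2+\big(-q^6+3(1+q^3)^2\big)y^3 ,$$
which is $x^3-3(q^4+2q)xy^2+(2q^6+6q^3+3)y^3=F_q(x,y)$.

**Step 2: irreducibility.** $F_q$ is monic in $x$. Its other coefficients are divisible by $3$, because $3\mid q$, and the coefficient of $y^3$ is $\equiv 3\pmod 9$. So Eisenstein's criterion at $3$ applies.

**Step 3: many small values.** We have $H\ge 2q^6\ge q^6$. For $0\le w\le W\le q$ take $y=q+w$ and $x=1+q^2y$. Then $v=1$ and $\gcd(x,y)=\gcd(1,y)=1$. If $W\ge1$, then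
$$F_q(x,y)=1+3(q+w)w^2,\qquad |F_q(x,y)|\le 1+6qW^2\le 7qW^2 .$$
Let $W=\lfloor(q^{1-6\rho}/7)^{1/2}\rfloor\le q$, with $q$ so large that $W\ge 1$. Then
$$7qW^2\le q^{2-6\rho}=(q^6)^{\frac13-\rho}\le H^{\frac13-\rho},$$
and the integer $7qW^2$ is therefore at most $h$. This gives at least $W+1$ primitive solutions, and $W\to\infty$ because $\rho<1/6$. $\blacksquare$

For example, $q=3$ gives $F=x^3-261xy^2+1623y^3$, with $F(28,3)=21952-65772+43821=1$ and, for $w=1$, $F(37,4)=50653-154512+103872=13$.

## 6. An $s$-fold zero at $y=qv$: proof of Theorem 2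

In general degree, we replace the forced term $\binom nsk^{n-s}y^{n-s}v^s$ by
$$\binom ns\frac{k^{n-s}}{q^s}\,y^{n-s}(qv-y)^s .$$
The two differ only in terms of $v$-degree below $s$, which are free. At $v=1$, $y=q+w$ with $w\le q$, the new term has absolute value at most $\binom ns k^{n-s}q^{-s}(2q)^{n-s}w^s$. So the factor $k^{n-s}$ of Section 4 is replaced by a constant times $k^{n-s}q^{n-2s}w^s$, and $q^{n-2s}$ is a gain exactly when $n<2s$. The remaining work is to make the form integral and irreducible and to control the terms $j>s$.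

Let $s<n<2s$. If $n=s+1$, let $p$ be the least prime not dividing $n$ and $E=0$. If $n\ge s+2$, let $p=2$ and $E=2$. For an integer $q\ge1$ put $k=pq^s$, $v=x-ky$, and
$$F=\sum_{j=s+1}^n\binom nj k^{n-j}v^jy^{n-j}+\binom ns\frac{k^{n-s}}{q^s}\,y^{n-s}(qv-y)^s+E\,y^n. \tag{6.1}$$
Here $k^{n-s}/q^s=p^{n-s}q^{s(n-s-1)}$ is an integer because $n\ge s+1$.

**Step 1: few terms.** We compare $F$ with $x^n=(v+ky)^n$:
$$F-x^n=-\sum_{j<s}\binom njk^{n-j}v^jy^{n-j}+\binom ns\frac{k^{n-s}}{q^s}y^{n-s}\big[(qv-y)^s-(qv)^s\big]+Ey^n .$$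
The bracket has $v$-degree at most $s-1$, so the whole difference has $v$-degree, hence $x$-degree, at most $s-1$. So $F$ is monic in $x$ with at most $s+1$ nonzero coefficients.

**Step 2: irreducibility.** Suppose $n\ge s+2$. Then $k$ is even. In $F-x^n$, the terms with $j<s$ carry $k^{n-j}$ with $n-j\ge3$, and the middle term carries $2^{n-s}$ with $n-s\ge2$. So $F\equiv x^n+2y^n\pmod4$, and $F$ is Eisenstein at $2$.

Suppose $n=s+1$. Then $k^{n-s}/q^s=p$ and $F=v^n+np\,y(qv-y)^s$. Since $p\mid k$, $F\equiv v^n\equiv x^n\pmod p$. The coefficient of $y^n$ is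
$$F(0,1)=(-k)^n+np(-1)^s(1+qk)^s .$$
The first summand is divisible by $p^n$ with $n\ge3$. The second is divisible by $p$ exactly once, since $p\nmid n$ and $p\mid k$. So $F$ is Eisenstein at $p$.

**Step 3: height.** We bound $H$ below by the coefficient $F(0,1)$. Here $v=-k$, $y=1$. The sum in (6.1) is $k^n\sum_{j\ge s+1}(-1)^j\binom nj=(-1)^{s+1}\binom{n-1}sk^n$ by (4.1), and $(qv-y)^s=(-1)^s(qk)^s(1+\frac1{qk})^s$. So
$$F(0,1)=(-1)^s\Big[\binom nsk^n\Big(1+\frac1{qk}\Big)^s-\binom{n-1}sk^n\Big]+E .$$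
Since $\binom ns-\binom{n-1}s=\binom{n-1}{s-1}$, this gives $H\ge\binom{n-1}{s-1}k^n-2$. Because $1\le s-1\le n-2$, the binomial coefficient is at least $n-1\ge2$. Hence $H\ge2k^n-2\ge k^n$.

**Step 4: many small values.** For $1\le w\le W\le q$ take $y=q+w\le2q$ and $x=1+ky$. Then $v=1$, $\gcd(x,y)=1$, and $qv-y=-w$. Put
$$T=k^{n-s}q^{n-2s}=p^{n-s}q^{s(n-s-1)+(n-s)},$$
a positive integer. Two comparisons control the other terms:

- $(kq)^{n-s-1}=Tq^{s-1}/k\le T$, since $k\ge q^s$;
- if $n\ge s+2$, then $q^n\le T$, because $k^{n-s}\ge q^{s(n-s)}\ge q^{2s}$.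

In the first sum of (6.1) each factor $(ky)^{n-j}$ with $j\ge s+1$ is at most $(2kq)^{n-s-1}$. Hence
$$|F(x,y)|\le 2^n(2kq)^{n-s-1}+2^n\,2^{n-s}\,TW^s+E(2q)^n\le\big(2^{2n-s-1}+2^{2n-s}+2^{n+1}\big)TW^s\le 4^{n+1}TW^s .$$

**Step 5: comparison with $h$.** We have $n\rho<\frac{2s-n}s<1\le n-s$, so $n-s-n\rho>0$. By Step 3,
$$H^{1-\frac sn-\rho}\ge k^{n-s-n\rho}\ge q^{s(n-s)-sn\rho}.$$
Let
$$W=\Big\lfloor\Big(\frac{q^{\,2s-n-sn\rho}}{4^{n+1}p^{n-s}}\Big)^{1/s}\Big\rfloor .$$
Then $W\le q$, since $2s-n<s$, and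
$$4^{n+1}TW^s\le p^{-(n-s)}\,T\,q^{2s-n-sn\rho}=q^{s(n-s)+(n-2s)+(2s-n)-sn\rho}=q^{s(n-s)-sn\rho}\le H^{1-\frac sn-\rho}.$$
The left side is an integer, so it is at most $h$. Distinct $w$ give distinct points, so there are at least $W$ primitive solutions. Since $\rho<\frac{2s-n}{sn}$ and $p$ depends only on $n$, $W\to\infty$ as $q\to\infty$. $\blacksquare$

## 7. Generalized Vandermonde determinants and Schur polynomials

From here on we prove Theorem 3. The general form of (3.1) comes from solving a linear system for the coefficients of $F$. Its matrix is a generalized Vandermonde matrix, and we need to compare two such determinants with no loss depending on the exponents.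

**Definition.** For integers $0\le\nu_0<\nu_1<\dots<\nu_r$ the Schur polynomial $S_\nu$ in $t_0,\dots,t_r$ is defined by
$$\det\big(t_j^{\nu_i}\big)_{0\le i,j\le r}=\prod_{0\le j<l\le r}(t_l-t_j)\cdot S_\nu(t_0,\dots,t_r).$$
(It is usually indexed by the partition with parts $\nu_i-i$. We keep the exponents.)

For example, $S_{(0,1,\dots,r)}=1$, and $S_{(0,2)}=(t_1^2-t_0^2)/(t_1-t_0)=t_0+t_1$. The facts below show that $S_\nu$ is a polynomial. It is symmetric, as a quotient of two alternating polynomials.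

**Branching rule.** For each $j$, with $t^{(j)}$ denoting the variables other than $t_j$, and $r\ge1$,
$$S_\nu(t)=\sum_m t_j^{\,\sum\nu_i-\sum m_i-r}\,S_m(t^{(j)}), \tag{7.1}$$
the sum being over all integer vectors $m=(m_0,\dots,m_{r-1})$ with $\nu_i\le m_i<\nu_{i+1}$. In particular $S_\nu$ is a nonzero polynomial with nonnegative integer coefficients.

*Proof.* By symmetry take $j=0$ and write $u=t_0$. From row $i+1$ subtract $u^{\nu_{i+1}-\nu_i}$ times row $i$, for $i=r-1,\dots,0$ in this order. Column $0$ becomes $(u^{\nu_0},0,\dots,0)^{\mathsf T}$, and in row $i+1$, column $l\ge1$, we get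
$$t_l^{\nu_i}\big(t_l^{\nu_{i+1}-\nu_i}-u^{\nu_{i+1}-\nu_i}\big)=(t_l-u)\sum_{m=\nu_i}^{\nu_{i+1}-1}t_l^{m}u^{\nu_{i+1}-1-m}.$$
Expand along column $0$, take the factor $t_l-u$ out of each column $l$, and use linearity in each row:
$$\det(t_j^{\nu_i})=u^{\nu_0}\prod_{l\ge1}(t_l-u)\sum_m u^{\sum_{i<r}(\nu_{i+1}-1-m_i)}\det\big(t_l^{m_i}\big)_{0\le i\le r-1,\;1\le l\le r}.$$
Each $m$ is strictly increasing, since $m_i<\nu_{i+1}\le m_{i+1}$. So $\det(t_l^{m_i})=\prod_{1\le j<l}(t_l-t_j)S_m(t_1,\dots,t_r)$. The total exponent of $u$ is $\sum\nu_i-\sum m_i-r$. Dividing by the Vandermonde product gives (7.1). Induction on $r$, starting from $S_{(\nu_0)}=t_0^{\nu_0}$, gives that $S_\nu$ is a polynomial with nonnegative coefficients, and it is nonzero because the sum is not empty. $\square$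

For $\nu=(0,2)$ the rule reads $S_\nu=t_0\cdot1+1\cdot t_1$, from $m=0$ and $m=1$.

**Pieri's formula.** Let $e_d$ be the elementary symmetric polynomial of degree $d$ in $t_0,\dots,t_r$, and write $\nu+1_I$ for $\nu$ with $1$ added to the entries with index in $I$. Then
$$e_d\,S_\nu=\sum_I S_{\nu+1_I}, \tag{7.2}$$
the sum being over the $d$-element sets $I\subset\{0,\dots,r\}$ for which $\nu+1_I$ is strictly increasing.

*Proof.* Write $\det(t_j^{\nu_i})=\sum_\sigma\operatorname{sgn}(\sigma)\prod_it_{\sigma(i)}^{\nu_i}$. For each $\sigma$ we have $e_d=\sum_{|I|=d}\prod_{i\in I}t_{\sigma(i)}$. Multiplying,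
$$e_d\det(t_j^{\nu_i})=\sum_{|I|=d}\det\big(t_j^{(\nu+1_I)_i}\big).$$
The exponents $\nu+1_I$ are weakly increasing. If two are equal, the determinant has two equal rows and vanishes. Divide what remains by the Vandermonde product. $\square$

For $\nu=(0,2)$ and $d=1$ the formula reads $(t_0+t_1)^2=t_0t_1+(t_0^2+t_0t_1+t_1^2)$. Both facts are in Macdonald, *Symmetric Functions and Hall Polynomials*, Ch. I §5.

## 8. A bound for the coefficients, uniform in $n$

**Lemma 1.** Let $F=\sum_{i=0}^sa_ix^{n-n_i}y^{n_i}$ with $0=n_0<\dots<n_s=n$. Let $P_j=(x_j,y_j)$, $0\le j\le s$, be integer points with $x_j,y_j>0$, pairwise non-proportional, and $|F(P_j)|\le h$. Then for each $i$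
$$|a_i|\le h\sum_{j=0}^s\ \sum_{S\subset\{l\ne j\},\,|S|=s-i}\ \frac{\prod_{l\in S}y_l\prod_{l\notin S,\,l\ne j}x_l}{x_j^{(n-n_i)-(s-i)}\,y_j^{\,n_i-i}} .$$

For $s=1$ this is exactly (3.1). Note that $n-n_i\ge s-i$ and $n_i\ge i$, so the exponents in the denominator are nonnegative.

**Step 1: Cramer's rule.** We express $a_i$ through Schur polynomials. Let $t_j=y_j/x_j$. These are distinct positive numbers and $\sum_ia_it_j^{n_i}=F(P_j)/x_j^n$. Let $\nu=(n_0,\dots,n_s)$ and let $\nu'$ be $\nu$ with the entry $n_i$ removed. Deleting the row of $n_i$ and the column of $t_j$ leaves the generalized Vandermonde determinant with exponents $\nu'$ in the variables $t^{(j)}$. The two Vandermonde products differ, up to sign, by the factor $\prod_{l\ne j}(t_l-t_j)$. So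
$$|a_i|\le\sum_j\frac{|F(P_j)|}{x_j^n}\cdot\frac1{\prod_{l\ne j}|t_l-t_j|}\cdot\frac{S_{\nu'}(t^{(j)})}{S_\nu(t)} . \tag{8.1}$$

The delicate factor is the last one. Estimating the numerator monomial by monomial would lose a factor that grows with $n$: for $s=2$ and $i=1$, $\nu'=(0,n)$ and $S_{\nu'}$ is a sum of $n$ monomials. Instead we find one term of the branching rule for the denominator which, by Pieri's formula, controls the entire numerator.

**Step 2: comparison of the two Schur polynomials.** We prove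
$$\frac{S_{\nu'}(t^{(j)})}{S_\nu(t)}\le e_{s-i}(t^{(j)})\,t_j^{-(n_i-i)} . \tag{8.2}$$
Define $m=(m_0,\dots,m_{s-1})$ by $m_l=n_l$ for $l<i$ and $m_l=n_{l+1}-1$ for $l\ge i$. Then $n_l\le m_l<n_{l+1}$ for every $l$, so $m$ occurs in (7.1) with $r=s$. The exponent of $t_j$ is $\sum n_l-\sum m_l-s=n_i+(s-i)-s=n_i-i$. All terms of (7.1) are nonnegative at positive arguments, so
$$S_\nu(t)\ge t_j^{\,n_i-i}\,S_m(t^{(j)}).$$
On the other hand, $\nu'$ is $m$ with $1$ added to the $s-i$ entries with index $l\ge i$. So $S_{\nu'}$ is one of the terms on the right of (7.2) for $e_{s-i}S_m$, and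
$$S_{\nu'}(t^{(j)})\le e_{s-i}(t^{(j)})\,S_m(t^{(j)}).$$
Since $S_m(t^{(j)})>0$, dividing gives (8.2).

**Step 3: the differences $t_l-t_j$.** The integer $x_jy_l-x_ly_j$ is not zero, so $|t_l-t_j|=|x_jy_l-x_ly_j|/(x_jx_l)\ge1/(x_jx_l)$ and
$$\prod_{l\ne j}|t_l-t_j|^{-1}\le x_j^s\prod_{l\ne j}x_l .$$

**Step 4: assembly.** We have $e_{s-i}(t^{(j)})\prod_{l\ne j}x_l=\sum_S\prod_{l\in S}y_l\prod_{l\notin S,\,l\ne j}x_l$ and $t_j^{-(n_i-i)}=x_j^{n_i-i}/y_j^{n_i-i}$. The total power of $x_j$ outside the sum over $S$ is $-n+s+n_i-i=-\big((n-n_i)-(s-i)\big)$. Inserting everything in (8.1) proves the lemma. $\square$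

If $F$ is irreducible of degree $\ge3$ with exactly $s+1$ nonzero coefficients, then neither $x$ nor $y$ divides $F$. So $F$ has the shape required in Lemma 1, with $a_0a_s\ne0$. For $i=s$ we have $S=\varnothing$, $n_s=n$, and the lemma gives
$$1\le|a_s|\le h\sum_{j=0}^s\frac{\prod_{l\ne j}x_l}{y_j^{\,n-s}} . \tag{8.3}$$

## 9. Boxes: the use of $n\ge2s$

**Reduction.** We reduce Theorem 3 to points with $0<x\le y$ and forms with exactly $s+1$ terms. If $F$ has exactly $s'+1\le s+1$ nonzero terms, then $s'\ge1$, since a monomial of degree $\ge3$ is reducible. Also $n\ge2s'$ and $h\le H^{1-\frac sn-\rho}\le H^{1-\frac{s'}n-\rho}$. So we may assume exactly $s+1$ terms, and at the end take the maximum of the constants over $s'\le s$. Note that $1\le h\le H$.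

At most $4$ primitive solutions have $xy=0$. The substitutions $y\to-y$ and $x\leftrightarrow y$ preserve all hypotheses, and $|F|$ is unchanged under $(x,y)\to(-x,-y)$. So it suffices to bound, for every such $F$, the size of
$$\mathcal S=\{(x,y):\gcd(x,y)=1,\ 0<x\le y,\ |F(x,y)|\le h\}.$$
There are four sign patterns and two orders of $|x|,|y|$, so the total is at most $4+8\max|\mathcal S|$. Distinct points of $\mathcal S$ are non-proportional, so Lemma 1 and (8.3) apply to any $s+1$ of them.

Put $c=(s+1)2^s$, $H_0=\max\big(e^{5s},(2c)^{2/\rho}\big)$, $C_0=8000$.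

**Step 1 of Theorem 3: few points in a box.** The claim is: *if $H\ge H_0$ and $R=H^{\rho/(2s)}$, then any box $[R^a,R^{a+1})\times[R^b,R^{b+1})$ contains at most $s$ points of $\mathcal S$.* The argument is that of Section 3, with Lemma 1 in place of (3.1).

Suppose a box contains $s+1$ points $(x_j,y_j)$ of $\mathcal S$. Let $X=\min x_j$ and $Y=\min y_j$. Then $1\le X\le Y$, $x_j\le RX$, $y_j\le RY$. By (8.3),
$$Y^{n-s}\le chR^sX^s . \tag{9.1}$$
Choose $i$ with $|a_i|=H$. In Lemma 1 there are at most $c$ pairs $(j,S)$. Each numerator is a product of $s-i$ of the $y_l$ and $i$ of the $x_l$, so it is at most $R^sY^{s-i}X^i$. Hence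
$$H\le chR^sX^{s-n+n_i}Y^{s-n_i}=chR^sX^{2s-n}(Y/X)^{s-n_i}\le chR^s\,Y^sX^{s-n}, \tag{9.2}$$
where the last inequality uses $Y\ge X$ and $n_i\ge0$. Raise (9.2) to the power $n-s$ and insert (9.1) raised to the power $s$:
$$(HX^{n-s})^{n-s}\le(chR^s)^{n-s}Y^{s(n-s)}\le(chR^s)^{n-s}(chR^sX^s)^s=(chR^s)^nX^{s^2}.$$
Now $(n-s)^2-s^2=n(n-2s)\ge0$ and $X\ge1$, so the powers of $X$ can be dropped: $H^{n-s}\le(chR^s)^n$. This is the only point where $n\ge2s$ enters in an essential way. Since $R^s=H^{\rho/2}$,
$$H^{1-\frac sn}\le chR^s\le c\,H^{\rho/2}H^{1-\frac sn-\rho},$$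
that is, $H^{\rho/2}\le c$. This contradicts $H\ge(2c)^{2/\rho}$.

*Consequence.* Let $H\ge H_0$ and $K>0$. The points of $\mathcal S$ with $y\le H^K$ have both coordinates in $[1,H^K]$. The integers $a\ge0$ with $R^a\le H^K$ satisfy $a\le 2sK/\rho$. So there are at most
$$s\Big(\frac{2sK}\rho+1\Big)^2 \tag{9.3}$$
points of $\mathcal S$ with $y\le H^K$.

## 10. Large solutions and the Thue–Siegel principle

**Step 2 of Theorem 3.** The claim is: *there is $Y_L\ge1$ with $\log Y_L\le C_0(n+\log H)$ such that at most $26s$ points of $\mathcal S$ have $y>Y_L$.* Such a point makes $x/y$ extremely close to a root of $F(z,1)$. We show that the root is real, which leaves at most $2s$ roots, and that only a bounded number of points belong to each.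

Let $f(z)=F(z,1)$, with leading coefficient $a$ and roots $\alpha_1,\dots,\alpha_n$, which are distinct because $f$ is irreducible over $\mathbb Q$. We recall four facts.

- The Mahler measure is $M=|a|\prod\max(1,|\alpha_i|)$. For $z^3-2$ it is $2$. By Landau's inequality $M$ is at most the Euclidean norm of the coefficient vector, so $M\le\sqrt{n+1}\,H\le nH$.
- The discriminant $D=a^{2n-2}\prod_{i<j}(\alpha_i-\alpha_j)^2$ is a nonzero integer. Since $f'(\alpha_i)=a\prod_{j\ne i}(\alpha_i-\alpha_j)$, we have $|D|=|a|^{n-2}\prod_i|f'(\alpha_i)|$.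
- Descartes' rule: a real polynomial with $s+1$ nonzero terms has at most $s$ positive and at most $s$ negative roots.
- The Thue–Siegel principle, stated in part (c) below.

**Roots attract points.** We bound $|f'|$ from below at the roots and deduce that $z=x/y$ is near a root. The polynomial $f'$ has at most $n$ terms, so $|f'(\alpha_i)|\le n^2H\max(1,|\alpha_i|)^{n-1}$. For a root $\alpha$, keep $|f'(\alpha)|$ in the discriminant formula and bound the other factors, using $|a|\ge1$:
$$1\le|D|\le|f'(\alpha)|\,(n^2H)^{n-1}\,|a|^{n-2}\prod_i\max(1,|\alpha_i|)^{n-1}\le|f'(\alpha)|\,(n^2H)^{n-1}M^{n-1}.$$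
With $M\le nH$,
$$|f'(\alpha)|\ge(n^3H^2)^{-(n-1)} . \tag{10.1}$$
Let $(x,y)\in\mathcal S$, $z=x/y\in(0,1]$, and let $\alpha$ be a root nearest to $z$. For every $i$, $|\alpha-\alpha_i|\le|\alpha-z|+|z-\alpha_i|\le2|z-\alpha_i|$. So
$$h\ge|F(x,y)|=y^n|a|\prod_i|z-\alpha_i|\ge y^n|z-\alpha|\,2^{-(n-1)}|f'(\alpha)| .$$
With (10.1) and $h\le H$ this gives
$$|z-\alpha|\le(Q/y)^n,\qquad Q:=2n^3H^2. \tag{10.2}$$

**Choice of $Y_L$.** Put $A=400\big(\log(nH)+\frac n2\big)$ and $Y_L=(4Qe^A)^{12}$. Then
$$\log Y_L=12\,(\log8+403\log n+402\log H+200n)\le12\cdot604\,(n+\log H)\le C_0(n+\log H).$$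
For the first inequality use $\log n\le n-1$: $\log8+403\log n+200n\le603n-400\le604n$. From now on $y>Y_L$.

**(a) The nearest root is real.** This limits the number of relevant roots. Since $y\ge4Q^2$, (10.2) gives $|z-\alpha|\le(4Q)^{-n}\le1$, so $|\alpha|\le2$. Suppose $\alpha\notin\mathbb R$. Then $\bar\alpha$ is another root. For every $i$ we have $|\alpha|+|\alpha_i|\le 4\max(1,|\alpha_i|)$, so
$$|f'(\alpha)|\le|\alpha-\bar\alpha|\,|a|\prod_{\alpha_i\ne\alpha,\bar\alpha}(|\alpha|+|\alpha_i|)\le|\alpha-\bar\alpha|\,4^nM .$$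
Since $z$ is real, $|z-\alpha|\ge|\operatorname{Im}\alpha|=\frac12|\alpha-\bar\alpha|$. With (10.1),
$$|z-\alpha|\ge\frac1{2\cdot4^n\,nH\,(n^3H^2)^{n-1}}\ge\frac1{2(2Q)^n}>(4Q)^{-n},$$
because $(2Q)^n=4^n(n^3H^2)^n$ and $(4Q)^n=2^n(2Q)^n$. This is a contradiction. So $\alpha$ is real, and by Descartes' rule and $f(0)\ne0$ there are at most $2s$ real roots.

**(b) A gap.** Points belonging to the same root are far apart in size. Let two distinct points with $Y_L<y\le y'$ have the same nearest root $\alpha$ chosen. Then $z\ne z'$ and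
$$\frac1{yy'}\le|z-z'|\le(Q/y)^n+(Q/y')^n\le2(Q/y)^n .$$
Since $2Q^n\le(4Q)^n\le y^{n/12}$, we get
$$y'\ge y^{\,n-1-n/12}\ge y^{7n/12}, \tag{10.3}$$
the last step because $\frac{11n}{12}-1\ge\frac{7n}{12}$ for $n\ge3$.

**(c) The Thue–Siegel principle.** It bounds $y'$ from above. It goes back to Bombieri (Acta Math. 148 (1982)) and Bombieri–Mueller (J. reine angew. Math. 342 (1983)), and the following form is in Bombieri–Schmidt (Invent. Math. 88 (1987)). Let $\alpha$ be algebraic of degree $n\ge3$ with Mahler measure $M(\alpha)$. Let $0<t<\sqrt{2/n}$ and $\sqrt{2-nt^2}<\tau<t$. Put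
$$\lambda=\frac2{t-\tau}\ (\text{assumed}<n),\qquad A_\alpha=\frac{t^2}{2-nt^2}\Big(\log M(\alpha)+\frac n2\Big),\qquad\delta=\frac{nt^2+\tau^2-2}{n-1}.$$
If $x/y\ne x'/y'$ in lowest terms satisfy $\big|\alpha-\frac xy\big|<\big(4e^{A_\alpha}\max(|x|,|y|)\big)^{-\lambda}$ and likewise for $x'/y'$, and $\max(|x'|,|y'|)\ge\max(|x|,|y|)$, then
$$\log(4e^{A_\alpha})+\log\max(|x'|,|y'|)\le\delta^{-1}\big(\log(4e^{A_\alpha})+\log\max(|x|,|y|)\big).$$

*Parameters.* Take $t=\sqrt{2/(n+\frac1{400})}$ and $\tau=t/10$. Then $2-nt^2=t^2/400$, so $\sqrt{2-nt^2}=t/20<\tau<t$, and $A_\alpha=400\big(\log M(\alpha)+\frac n2\big)\le A$, since $M(\alpha)\le M\le nH$. Next,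
$$\lambda=\frac2{0.9\,t}=\frac{\sqrt{2(n+\frac1{400})}}{0.9}\le\frac{10}{11}n ,$$
because $\lambda/n$ decreases in $n$ and equals $\sqrt{6.005}/2.7<0.908<\frac{10}{11}$ at $n=3$. In particular $\lambda<n$. Finally
$$\delta=\frac{\tau^2-t^2/400}{n-1}=\frac{0.0075\,t^2}{n-1}=\frac{0.015}{(n+\frac1{400})(n-1)}\ge\frac{0.015}{n^2}.$$

*The hypothesis holds.* Since $n-\lambda\ge\frac n{11}$ and $y>(4Qe^A)^{12}$,
$$y^{n-\lambda}\ge y^{n/11}>(4Qe^A)^n\ge Q^n(4e^A)^\lambda .$$
Hence, by (10.2), $|\alpha-z|\le Q^ny^{-n}<(4e^Ay)^{-\lambda}\le(4e^{A_\alpha}y)^{-\lambda}$. Here $\max(x,y)=y$.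

*The conclusion.* Let $y\le y'$ belong to distinct points with the same $\alpha$. Since $y\ge4e^A\ge4e^{A_\alpha}>1$, the principle gives
$$\log y'\le2\delta^{-1}\log y\le134\,n^2\log y . \tag{10.4}$$

**Counting per root.** If $y_0\le\dots\le y_m$ come from distinct points with the same $\alpha$, and $m\ge1$, then (10.3) applied $m$ times and (10.4) applied to $y_0,y_m$ give $(7n/12)^m\le134n^2$. Write $\log n=\log\frac{7n}{12}+\log\frac{12}7$. Since $n\ge3$,
$$m\le2+\frac{\log134+2\log(12/7)}{\log(7n/12)}\le2+\frac{\log134+2\log(12/7)}{\log(7/4)}<13 .$$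
So $m\le12$, and at most $13$ points belong to each real root. In all there are at most $13\cdot2s=26s$ points with $y>Y_L$. This proves the claim of Step 2. It used $h\le H$ and the number of terms, but not $n\ge2s$.

## 11. From $H^K$ to $Y_L$: end of the proof of Theorem 3

It remains to count the points with $y\le Y_L$. The box count (9.3) does this directly if $\log Y_L$ is at most a constant times $\log H$. But $\log Y_L$ is only known to be $\le C_0(n+\log H)$. When $n$ is large compared with $\log H$, covering the range up to $Y_L$ by boxes would cost a factor depending on $n/\log H$. So bounded $n/s$ and large $n/s$ are treated separately. For large $n/s$, (8.3) alone makes the solutions grow so fast that few fit below $Y_L$.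

**Step 3 of Theorem 3: $2s\le n<5s$.** If $H\ge H_0\ge e^{5s}$, then $n\le5s\le\log H$, so $Y_L\le H^{2C_0}$. By (9.3) with $K=2C_0$ and Step 2,
$$|\mathcal S|\le s\Big(\frac{4C_0s}\rho+1\Big)^2+26s .$$
If $H<H_0$, then $Y_L\le e^{C_0(5s+\log H_0)}$. Since $0<x\le y$, there are at most $Y_L^2$ points with $y\le Y_L$, so
$$|\mathcal S|\le e^{2C_0(5s+\log H_0)}+26s .$$

**Step 4 of Theorem 3: $n\ge5s$.** We choose a threshold $B$ from which the gaps given by (8.3) are effective. Let $B=H$ if $H\ge H_0$, and $B=(s+1)H_0$ if $H<H_0$. The number of points of $\mathcal S$ with $y\le B$ is at most $s(2s/\rho+1)^2$ in the first case, by (9.3) with $K=1$, and at most $B^2=(s+1)^2H_0^2$ in the second.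

*Growth.* Order the points of $\mathcal S$ with $y>B$ as $y^{(0)}\le y^{(1)}\le\cdots$. Apply (8.3) to $s+1$ consecutive ones. Every $x_l$ is at most $y_l\le y^{(r+s)}$ and every $y_j$ is at least $y^{(r)}$, so
$$(y^{(r)})^{n-s}\le(s+1)h\,(y^{(r+s)})^s .$$
We absorb the factor $(s+1)h$. First, $B^2\ge(s+1)h$: if $H\ge H_0$, then $B=H\ge e^{5s}\ge s+1$ and $H\ge h$; if $H<H_0$, then $B^2\ge(s+1)H_0\ge(s+1)h$. Second, $\frac{n-s}2\ge2s\ge2$. So $(s+1)h\le B^2\le(y^{(r)})^{(n-s)/2}$, and therefore
$$y^{(r+s)}\ge(y^{(r)})^\gamma,\qquad\gamma=\frac{n-s}{2s}\ge2. \tag{11.1}$$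

*Counting up to $Y_L$.* Suppose $y^{(ms)}\le Y_L$. By (11.1), $\gamma^m\log B\le\log y^{(ms)}\le C_0(n+\log H)$. We have $\log B\ge\max(5,\log H)$: in the first case $B=H\ge e^{5s}$, in the second $B\ge H_0\ge\max(e^5,H)$. So
$$\gamma^m\le C_0\Big(\frac n5+1\Big)\le C_0n ,$$
using $n\ge5$. Since $s\le n/5$, $\gamma\ge\frac{4n/5}{2s}=\frac{2n}{5s}$, that is, $n\le\frac52s\gamma$. Hence $\gamma^m\le\frac52C_0s\gamma$. As $\gamma\ge2$,
$$m\le1+\log_2(3C_0s).$$
If $N\ge1$ points have $B<y\le Y_L$, apply this with $m=\lfloor(N-1)/s\rfloor$. Then $N\le s(m+1)$, so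
$$N\le s\big(2+\log_2(3C_0s)\big).$$
By Step 2 at most $26s$ further points have $y>Y_L$.

*Conclusion.* For $n\ge5s$, $|\mathcal S|$ is at most $\max\big(s(2s/\rho+1)^2,\,(s+1)^2H_0^2\big)+s\big(2+\log_2(3C_0s)\big)+26s$. In this step and in Step 3 all bounds depend only on $s$ and $\rho$, since $H_0$ does and $C_0=8000$. The number of primitive solutions is at most $4+8\max|\mathcal S|$, and the maximum over the possible numbers of terms $s'+1\le s+1$ gives $C(s,\rho)$. $\blacksquare$
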